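# The additive energy of dense sets of primes, with the constant $2/3$

## 1. Primes in a single class modulo every small prime

Let $S$ be a set of primes in $(\frac N2,N]$ that contains at least a proportion $1/K$ of all primes there. How many solutions can $x_1+x_2=x_3+x_4$ have in $S$? A first guess is this: the best one can do is to put $S$ into one residue class modulo $2$, modulo $3$, modulo $5$, and so on, for as many small primes as the budget $1/K$ allows, and nothing else helps. We turn the guess into a number and test it.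

**Definition (additive energy).** For a finite set $S$ of integers, $E(S)$ is the number of $(x_1,x_2,x_3,x_4)\in S^4$ with $x_1+x_2=x_3+x_4$. If $r(s)$ is the number of pairs in $S^2$ with sum $s$, then $E(S)=\sum_s r(s)^2$.

For $\{1,2,3\}$ the values of $r$ are $1,2,3,2,1$, so $E=19$. For $\{1,2,4\}$ the sums $2,3,4,5,6,8$ occur $1,2,1,2,2,1$ times, so $E=15$. For an interval of $n$ integers $r$ takes the values $1,2,\dots,n,\dots,2,1$, and $E=n^2+2\sum_{k<n}k^2=\frac{2n^3+n}3$. So intervals have energy about $\frac23n^3$; Lemma 5 shows that no set of $n$ integers has more than $\frac{2n^3+n}3$. Dilating and translating do not change $E$, so a long progression also has energy about $\frac23 n^3$.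

**A model at one prime.** After weighting by $\log N$, the primes in $I=(\frac N2,N]\cap\mathbb Z$ look, as far as one prime $p$ is concerned, like the integers of $I$ with weight $\frac p{p-1}$ on the nonzero classes mod $p$. Let $U$ be a set of nonzero classes, $g=\frac p{p-1}1_{x\in I,\;x\bmod p\in U}$, and $X=\sum g\approx\frac{|U|}{p-1}\frac N2$. There are about $\frac23(\frac N2)^3$ quadruples in $I^4$ with $x_1+x_2=x_3+x_4$, equidistributed over the $p^3$ solutions of the same equation mod $p$. With $E_p(U)$ the energy of $U$ in $\mathbb Z/p$, the weighted number of solutions is therefore about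
$$\Big(\frac p{p-1}\Big)^4\frac{E_p(U)}{p^3}\cdot\frac23\Big(\frac N2\Big)^3\approx\frac23X^3\cdot\frac{p\,E_p(U)}{(p-1)|U|^3}.$$
Since $E_p(U)\le|U|^3$, the last factor is at most $\frac p{p-1}$, with equality for a single class. For $p=5$: one class gives $\frac54$; the two classes $\{1,2\}$ have $E_5=1+4+1=6$ and give $\frac{5\cdot6}{4\cdot8}=\frac{15}{16}$; all four nonzero classes give $1+\frac1{4^3}=\frac{65}{64}$. So a single class wins, at the price of a factor $p-1$ in size.

**The budget.** If $S$ consists of the primes in one reduced class modulo $M=\prod_{p\le\ell}p$, the price is $K=\varphi(M)$, and $\log\varphi(M)\sim\ell$ by the prime number theorem. The model predicts $\frac23\prod_{p\le\ell}\frac p{p-1}=\frac23\frac M{\varphi(M)}$, which by Mertens is about $\frac23e^\gamma\log\ell\approx\frac23e^\gamma\log\log K$ ($\gamma$ is Euler's constant, $\varphi$ Euler's function). For $M=2,6,30$, that is $K=1,2,8$, the predicted factor is $\frac43,\ 2,\ \frac52$.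

The problem comes from "Additive Energy Of Dense Sets Of Primes And Monochromatic Sums" (https://ramare-olivier.github.io/Maths/dense_primes_israel.pdf). Let $\pi^*(N)$ be the number of primes in $(\frac N2,N]$. Two facts are given with it.

**(a)** For every $\epsilon>0$ there is $K_0(\epsilon)$ such that for every integer $K\ge K_0(\epsilon)$ there is $N_0(K,\epsilon)$ such that for all $N\ge N_0(K,\epsilon)$ and every set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$,
$$E(S)\le(2+\epsilon)e^\gamma\frac{|S|^3}{\log N}\log\log K.\tag{1}$$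

**(b)** Let $\ell\ge1$ be an integer, $M=\prod_{p\le\ell}p$, $K=\varphi(M)$, and let $S$ be the set of all primes in $(\frac N2,N]$ in a fixed reduced class modulo $M$. For fixed $\ell$, as $N\to\infty$, $|S|\sim\pi^*(N)/K$ and
$$E(S)\sim\frac M{\varphi(M)^4}\prod_{p>\ell}\Big(1+\frac1{(p-1)^3}\Big)\frac{N^3}{12(\log N)^4}.\tag{2}$$
Consequently, for every $\eta>0$ there is $L_0(\eta)$ such that for each $\ell\ge L_0(\eta)$ and all $N$ large in terms of $\ell,\eta$,
$$\left(\tfrac23-\eta\right)e^\gamma\frac{|S|^3}{\log N}\log\log K\le E(S)\le\left(\tfrac23+\eta\right)e^\gamma\frac{|S|^3}{\log N}\log\log K.\tag{3}$$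

Fact (b) confirms the model: as $|S|\sim\frac N{2\varphi(M)\log N}$, formula (2) says $E(S)\sim\frac23\frac M{\varphi(M)}\prod_{p>\ell}\big(1+\frac1{(p-1)^3}\big)\frac{|S|^3}{\log N}$, and the last product tends to $1$ as $\ell\to\infty$. The problem is whether $2+\epsilon$ in (1) may be replaced with $\frac23+\epsilon$. What the tests do not exclude is a set that spends its budget differently, with a slight bias at very many primes. Such sets do not win.

**Theorem 1.** For every $\epsilon>0$ there is $K_0(\epsilon)$ such that for every integer $K\ge K_0(\epsilon)$ there is $N_0(K,\epsilon)$ such that for all $N\ge N_0(K,\epsilon)$ and every set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$,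
$$E(S)\le\left(\tfrac23+\epsilon\right)e^\gamma\frac{|S|^3}{\log N}\log\log K.$$

**Proposition 2.** For every $\eta>0$ and every integer $K\ge K_1(\eta)$, for all large $N$ there is a set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$ and $E(S)\ge(\frac23-\eta)e^\gamma\frac{|S|^3}{\log N}\log\log K$.

So the answer is yes, and $\frac23$ is optimal for all large integers $K$. The proof of Theorem 1 does not use (1).

## 2. A pointwise bound, and the two places where it loses

Put $f=\log N\cdot1_S$, $X=\sum f=|S|\log N$, $L=\log K$, and let $E(f)=\sum_{x_1+x_2=x_3+x_4}f(x_1)f(x_2)f(x_3)f(x_4)=(\log N)^4E(S)$. Theorem 1 says $E(f)\le(\frac23+\epsilon)e^\gamma\log L\cdot X^3$.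

The first thing a sensible person tries is to write, with $b,c$ independent and uniform on $S$,
$$E(f)=X^2\sum_xf(x)\,\mathbb E f(x+c-b)\le X^3\sup_x\mathbb E f(x+c-b),\tag{4}$$
and to bound $f$ by a sieve weight: $f$ behaves as if it were at most $\prod_{p\le z}\frac p{p-1}1_{p\nmid x}$ with $z$ a power of $K$. For primes $p$ above some threshold $w$ one hopes that $x+c-b$ avoids $0$ mod $p$ with the same frequency as a random integer, so that these $p$ can be dropped from the average. The remaining ones contribute $\prod_{p\le w}\frac p{p-1}\approx e^\gamma\log w$. Two losses appear.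

*First loss: the threshold.* Density $1/K$ is an entropy budget of $\log K=L$. It allows $S$ to have a concentration of size at least $\sigma$ at about $L/\sigma$ primes. Those have to be bounded trivially, at the cost of a factor $\exp(O(L/(\sigma w)))$, so $w$ must be much larger than $L/\sigma$. At the other primes Lemma 7 below shows that a signed sum of $j$ independent samples has total error about $L\sigma^{j-1}$. So we need
$$L\sigma^{j-1}\ll1,\qquad L/\sigma\ll w,\qquad\text{hence } w>L^{1+1/(j-1)}.$$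
With the two samples $b,c$ of (4) this is $w=L^{2+\epsilon}$, and the result is exactly the constant $2+\epsilon$ (Section 8). To reach $L^{1+\delta}$ one needs many samples, but (4) contains only two.

*Second loss: the supremum.* Even with $w=L^{1+\delta}$, (4) would give $1$ instead of $\frac23$. The loss is already there for integers: for $A=\{1,2,3\}$ the bound analogous to (4) is $E(A)\le|A|^3=27$, while $E(A)=19$; in general $n^3$ against $\frac23n^3$.

The way past both points is not to bound the energy but to *replace $f$ by another function*. If $f^*$ has nearly as much energy, $0\le f^*\le V'$ with $V'\approx e^\gamma\log L$, and $\sum f^*\le X$, then the sharp inequality for integers gives $E(f^*)\le(\frac23+o(1))V'X^3$. This cures the second loss. For the first, we test $f$ not against $|\hat f|^2\hat f$ but against $|\hat f|^2\hat f\,\omega(|\hat f|^2/X^2)$, with a polynomial $\omega$ that is nearly $1$ except near $0$ and vanishes at $0$ to high order. Each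 monomial then corresponds to a signed sum of many samples. What the factor $\omega$ discards is controlled by $\int|\hat f|^2$, which is far too large for $f$ itself (it is $X\log N$), but is fine for a function bounded by $O(\log L)$. So two passes are needed: the first, with $\omega=1$, produces a function bounded by $O_\epsilon(\log L)$; the second, with $\omega$, brings the bound down to $e^\gamma\log(L^{1+\delta})(1+o(1))$.

## 3. Fourier notation, local weights, textbook facts

Write $e(t)=e^{2\pi it}$. For finitely supported $f:\mathbb Z\to\mathbb C$ let $\hat f(\theta)=\sum_xf(x)e(x\theta)$ and $\|\hat f\|_q=(\int_0^1|\hat f|^q)^{1/q}$. For real $f$, $E(f)=\|\hat f\|_4^4$ agrees with the formula above. Put $\langle f,g\rangle=\sum_xf(x)g(x)$. $C$ denotes positive absolute constants, possibly different at each occurrence; $\mu$ is the Möbius function.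

**Definition (local weights).** For a prime $p$,
$$\nu_p(x)=\tfrac p{p-1}1_{p\nmid x},\qquad h_p=\nu_p-1=-\tfrac1{p-1}\sum_{k=1}^{p-1}e(kx/p).$$

The last identity: the sum is $p-1$ if $p\mid x$ and $-1$ otherwise, so $h_p$ is $-1$ or $\frac1{p-1}$. For example $\nu_2$ is $2$ on odd and $0$ on even integers, and $\nu_3$ takes the values $0,\frac32,\frac32$. Each $\nu_p$ has mean $1$. Put $P_z=\prod_{p\le z}p$ and
$$\nu_{\mathbb P}=\log N\cdot1_{\{\text{primes in }I\}},\qquad\vartheta(x)=\log x\cdot1_{\{\text{primes in }I\}}(x),\qquad\nu_z=1_I\prod_{p\le z}\nu_p.$$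
For $N\ge4$ we have $\vartheta\le\nu_{\mathbb P}\le2\vartheta$, as $x>\frac N2$ gives $x^2>\frac{N^2}4\ge N$. With Ramanujan's sum $c_q(x)=\sum_{a\,(q),\,(a,q)=1}e(ax/q)$, multiplying out $\nu_p=1+h_p$ gives
$$\nu_z=1_I\sum_{q\mid P_z}\frac{\mu(q)}{\varphi(q)}c_q.\tag{5}$$

We use these textbook facts.

* **Mertens:** $\prod_{p\le x}\frac p{p-1}\sim e^\gamma\log x$. Hence $\sup\nu_z\le C\log z$ and $\prod_{w<p'<p}\frac{p'}{p'-1}\le C\frac{\log p}{\log w}$ for $p>w\ge2$.
* **Dirichlet:** with $Q=N(\log N)^{-50}$, every $\theta$ is $\frac aq+\eta$ with $q\le Q$, $(a,q)=1$, $|\eta|\le\frac1{qQ}$.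
* **Vinogradov's estimate:** for such $\theta$, $\sum_{n\le x}\Lambda(n)e(n\theta)\ll(xq^{-1/2}+x^{4/5}+x^{1/2}q^{1/2})(\log x)^4$.
* **Siegel–Walfisz:** for fixed $A,B$, $\sum_{p\le x,\,p\equiv b\,(q)}\log p=\frac x{\varphi(q)}+O(x(\log x)^{-B})$ for $q\le(\log x)^A$, $(b,q)=1$. In particular we have the prime number theorem in progressions to a fixed modulus.
* **Large sieve, dual form:** if $\theta_1,\dots,\theta_r$ are $\frac1N$-separated mod $1$ and $|c_i|=1$, then $\sum_{x\in I}\big|\sum_ic_ie(x\theta_i)\big|^2\le2Nr$ for $N\ge N_0$.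

They give, for $N\ge N_0$ and $\theta=\frac aq+\eta$ as in Dirichlet:

* **(α)** if $q>(\log N)^{50}$, then $|\hat\vartheta(\theta)|\le N(\log N)^{-20}$;
* **(β)** if $q\le(\log N)^{50}$, then $\hat\vartheta(\theta)=\frac{\mu(q)}{\varphi(q)}\sum_{n\in I}e(n\eta)+O(N(\log N)^{-20})$.

For (α), take $x=N$ and $x=\frac N2$ in Vinogradov's estimate: the three terms are $O(N(\log N)^{-21})$, and prime powers contribute $O(N^{1/2}\log N)$. For (β), let $\Delta(t)=\sum_{N/2<p\le t}\log p\;e(pa/q)-\frac{\mu(q)}{\varphi(q)}\#\{n\in I:n\le t\}$. Primes in $I$ are coprime to $q$; grouping them by residue class, with $\sum_{b\,(q),(b,q)=1}e(ab/q)=\mu(q)$ and Siegel–Walfisz with $B=130$, we get $|\Delta(t)|\ll N(\log N)^{-80}$ for $t\in(\frac N2,N]$. Partial summation against $e(n\eta)$ costs a factor $O(1+N|\eta|)=O((\log N)^{50})$.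

## 4. The primes against the sieve weight

**Lemma 3.** For every fixed integer $z\ge2$ and $N\ge N(z)$: $\sup_\theta|\hat\nu_{\mathbb P}(\theta)-\hat\nu_z(\theta)|\le N/z$.

*Proof.* First, $|\hat\nu_{\mathbb P}-\hat\vartheta|\le\sum_{p\in I}(\log N-\log p)\le\pi^*(N)\log2=o(N)$, so we compare $\hat\vartheta$ with $\hat\nu_z$. Take $\theta=\frac aq+\eta$. By (5), $\hat\nu_z(\theta)$ is a sum over $q'\mid P_z$ and reduced $a'$ mod $q'$ of $\frac{\mu(q')}{\varphi(q')}\sum_{n\in I}e(n(\theta+\frac{a'}{q'}))$. If $\frac{a'}{q'}\not\equiv-\frac aq$ mod $1$, then, with $\|\cdot\|$ the distance to the nearest integer, $\|\theta+\frac{a'}{q'}\|\ge\frac1{qq'}-\frac1{qQ}\ge\frac1{2qP_z}$ for large $N$, and the geometric sum is $O_z(q)=O_z(Q)=o(N)$. The number of such terms is bounded in terms of $z$. It remains to look at $\frac{a'}{q'}\equiv-\frac aq$, which forces $q'=q$.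

* If $q>(\log N)^{50}$, then $q\nmid P_z$ for large $N$, so no such term occurs, and $|\hat\vartheta(\theta)|=o(N)$ by (α).
* If $q\le(\log N)^{50}$ and $q\mid P_z$, the term is $\frac{\mu(q)}{\varphi(q)}\sum_{n\in I}e(n\eta)$, the main term of (β).
* If $q\le(\log N)^{50}$ and $q\nmid P_z$, no such term occurs. The main term of (β) is $0$ if $\mu(q)=0$; otherwise $q$ has a prime factor $>z$, so $\varphi(q)\ge z$ and the main term is at most $\frac{N/2+1}z$.

In all cases the difference is at most $\frac N{2z}+o(N)\le\frac Nz$. $\square$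

The saving $1/z$ is a constant, useless where $\hat f$ is small. There we need a moment bound below the exponent $3$ that does not lose logarithms of $N$.

**Lemma 4.** If $0\le f\le\nu_{\mathbb P}$ then $\int_0^1|\hat f|^{5/2}\le CN^{3/2}$ for $N\ge N_0$.

*Proof.* For large $N$, $|\hat f|\le\log N\,\pi^*(N)\le N$.

**Step 1 (very small values).** This disposes of $|\hat f|\le N(\log N)^{-4}$. Since $\int|\hat f|^2=\sum f^2\le(\log N)^2\pi^*(N)\le N\log N$, this part contributes at most $N^{1/2}(\log N)^{-2}\int|\hat f|^2\le N^{3/2}$.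

**Step 2 (large values and duality).** For $(\log N)^{-4}\le\alpha\le1$ we bound the measure of $R_\alpha=\{|\hat f|\ge\alpha N\}$. Let $\theta_1,\dots,\theta_r$ be a maximal $\frac1N$-separated subset of $R_\alpha$. Every point of $R_\alpha$ is within $\frac1N$ of some $\theta_i$, so $|R_\alpha|\le\frac{2r}N$. Choose unimodular $c_i$ with $c_i\hat f(\theta_i)=|\hat f(\theta_i)|$ and let $G(x)=\sum_ic_ie(x\theta_i)$. By $f\le2\vartheta$ and Cauchy–Schwarz,
$$(r\alpha N)^2\le\Big(\sum_xf(x)G(x)\Big)^2\le\Big(\sum_x2\vartheta|G|\Big)^2\le CN\sum_x\vartheta|G|^2.\tag{6}$$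

**Step 3 (replace $\vartheta$ by a short Ramanujan expansion).** The purpose is to have a weight with good moments. Let $Q_0=C_1\alpha^{-4}$ with a large absolute constant $C_1\ge2$, and $\nu'=1_I\sum_{q'\le Q_0}\frac{\mu(q')}{\varphi(q')}c_{q'}$. We claim
$$\sup_\theta|\hat\vartheta-\hat\nu'|\le CNQ_0^{-1/2},$$
with $C$ independent of $C_1$ for $N\ge N_0(C_1)$. Note $Q_0\le C_1(\log N)^{16}$. The terms with $\frac{a'}{q'}\not\equiv-\frac aq$ have $\|\theta+\frac{a'}{q'}\|\ge\frac1{qq'}-\frac1{qQ}\ge\frac1{2qq'}$; as there are at most $\varphi(q')$ of them for each $q'$, with coefficient at most $\frac1{\varphi(q')}$, they contribute $\ll\sum_{q'\le Q_0}qq'\le QQ_0^2\ll C_1^2N(\log N)^{-18}$. If $q\le Q_0$, the remaining term equals the main term of (β). If $Q_0<q\le(\log N)^{50}$, no term remains, and the main term of (β) is at most $CN/\varphi(q)\le CNq^{-1/2}\le CNQ_0^{-1/2}$. If $q>(\log N)^{50}$, no term remains and (α) applies. Since $Q_0^{-1/2}\ge C_1^{-1/2}(\log N)^{-8}$,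 the errors $N(\log N)^{-20}$ and $C_1^2N(\log N)^{-18}$ are $O(NQ_0^{-1/2})$ for large $N$. This proves the claim. Hence
$$\sum\vartheta|G|^2=\sum_{i,i'}c_i\overline{c_{i'}}\,\hat\vartheta(\theta_i-\theta_{i'})\le\sum|\nu'||G|^2+Cr^2NQ_0^{-1/2}.$$
In (6) the last term contributes at most $CN\cdot r^2N\cdot C_1^{-1/2}\alpha^2\le\frac12(r\alpha N)^2$ if $C_1$ is large. So $(r\alpha N)^2\le CN\sum|\nu'||G|^2$.

**Step 4 (moments of $\nu'$).** Since $|c_q(x)|\le\sum_{d\mid(q,x)}d$, writing $q=dm$ for squarefree $q$ gives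
$$|\nu'(x)|\le\sum_{\substack{d\mid x,\ d\le Q_0\\d\text{ squarefree}}}\frac d{\varphi(d)}\sum_{m\le Q_0}\frac{\mu^2(m)}{\varphi(m)}\le C(\log Q_0)^2\,T(x),\qquad T(x)=\#\{d\le Q_0:d\mid x,\ d\text{ squarefree}\},$$
because $\frac d{\varphi(d)}$ and $\sum_{m\le Q_0}\frac{\mu^2(m)}{\varphi(m)}$ are both at most $\prod_{p\le Q_0}\frac p{p-1}\le C\log Q_0$. Let $k=10$. As $[d_1,\dots,d_k]\le Q_0^k\le N$,
$$\sum_{x\in I}T(x)^k\le2N\sum_{d_1,\dots,d_k}\frac1{[d_1,\dots,d_k]}\le2N\prod_{p\le Q_0}\Big(1+\frac{2^k-1}p\Big)\le N(C\log Q_0)^C,$$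
since a prime dividing the least common multiple divides a nonempty subset of the $d_i$.

**Step 5 (conclusion).** By Hölder with $k$ and $k'=\frac k{k-1}$, by $|G|\le r$ and the large sieve,
$$\sum|\nu'||G|^2\le\Big(\sum|\nu'|^k\Big)^{1/k}\Big(r^{2(k'-1)}\sum_I|G|^2\Big)^{1/k'}\le CN(\log Q_0)^C\,r^{2/k}\,r^{1-1/k}.$$
So $r^2\alpha^2\le C(\log Q_0)^Cr^{1+1/10}$, which gives $r\le C\alpha^{-20/9}(\log\frac2\alpha)^C\le C\alpha^{-7/3}$. Sum over $\alpha=2^i(\log N)^{-4}\le1$: the values $|\hat f|>N(\log N)^{-4}$ contribute at most $\sum_\alpha(2\alpha N)^{5/2}\frac{2r}N\le CN^{3/2}\sum_\alpha\alpha^{5/2-7/3}=CN^{3/2}\sum_\alpha\alpha^{1/6}\le CN^{3/2}$. $\square$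

## 5. The energy of a bounded function on the integers

**Lemma 5.** (i) If $A\subset\mathbb Z$ and $|A|=n$, then $E(A)\le\frac{2n^3+n}3$. (ii) If $g:\mathbb Z\to[0,V']$ is finitely supported and $\sum g\le X$, then $E(g)^{1/4}\le(\frac23V'X^3)^{1/4}+(\frac13V'^3X)^{1/4}$.

*Proof of (i).* Let $a_1<\dots<a_n$ be the elements of $A$ and $r(s)=\#\{(i,j):a_i+a_j=s\}\le n$. The idea is to cut the $n\times n$ grid into chains along which sums increase. Chain $k$ is
$$(k,1),\dots,(k,n+1-k),\ (k+1,n+1-k),\dots,(n,n+1-k),\qquad1\le k\le n.$$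
The chains are pairwise disjoint: $(i,j)$ lies in chain $i$ if $j\le n+1-i$, and otherwise in chain $n+1-j$. Chain $k$ has $2n+1-2k$ elements and $a_i+a_j$ strictly increases along it. So the first $t$ chains contain $\sum_{k\le t}(2n+1-2k)=t(2n-t)$ pairs, and each sum $s$ occurs there at most $\min(r(s),t)$ times. Hence $F(t):=\sum_s\min(r(s),t)\ge t(2n-t)$, while $F(n)=n^2$ and $F(0)=0$. With $N_t=\#\{s:r(s)\ge t\}=F(t)-F(t-1)$ and $r^2=\sum_{t\le r}(2t-1)$,
$$E(A)=\sum_{t=1}^n(2t-1)N_t=(2n-1)n^2-2\sum_{t<n}F(t)\le(2n-1)n^2-2\sum_{t<n}(2nt-t^2).$$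
The right side is $(2n-1)n^2-2n^2(n-1)+\frac{n(n-1)(2n-1)}3=n^2+\frac{2n^3-3n^2+n}3=\frac{2n^3+n}3$.

*Proof of (ii).* Write $g=\int_0^{V'}1_{A_u}\,du$ with $A_u=\{g>u\}$, $n_u=|A_u|$. By Minkowski, (i), and $(a+b)^{1/4}\le a^{1/4}+b^{1/4}$,
$$\|\hat g\|_4\le\int_0^{V'}E(A_u)^{1/4}du\le\int_0^{V'}\Big((\tfrac23)^{1/4}n_u^{3/4}+(\tfrac13)^{1/4}n_u^{1/4}\Big)du.$$
Since $\int_0^{V'}n_u\,du=\sum g\le X$, Hölder gives $\int n_u^{3/4}\le X^{3/4}V'^{1/4}$ and $\int n_u^{1/4}\le X^{1/4}V'^{3/4}$. $\square$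

## 6. Trading $f$ for a function under a smoother majorant

The following lemma is the transference step. The function $\Phi$ is, up to scaling, the one against which $f$ is paired in $E(f)$ or in $\int|\hat f|^4\omega$. We look for the best competitor to $f$ in this pairing among the functions under $\nu^*$ with sum at most $X$. It is found by filling $\nu^*$ from the highest values of $\Phi$ down.

*A small example of filling.* Let $f=\frac12$ on $\{0,1,2,3\}$, $X=2$, $V=1$, $\omega=1$, $\nu^*=1$. Then $\Phi=\frac1{32}\#\{a+b-c=x\}$ with $a,b,c\in\{0,1,2,3\}$, and the counts at $0,1,2,3$ are $10,12,12,10$ (smaller elsewhere). Filling up to mass $2$ gives $f^*=1_{\{1,2\}}$. Its energy is $6$, while $E(f)=\frac{44}{16}=2.75$.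

**Lemma 6.** Let $V\ge1$, let $f:\mathbb Z\to[0,\infty)$ be finitely supported, $X=\sum f>0$, $\hat\kappa=|\hat f|^2/X^2\in[0,1]$, let $\omega$ be a real polynomial with $\omega([0,1])\subset[0,1]$, and let $\Phi$ be the (real, finitely supported) function with $\hat\Phi=\hat f|\hat f|^2\omega(\hat\kappa)/(VX^2)$. Let $0<\epsilon\le1$, $R,A,W\ge1$, $\eta>0$, and let $\nu_a,\nu_b,\nu_c,\nu^*:\mathbb Z\to[0,\infty)$ satisfy $f\le\nu_a$, $\nu_b\le\nu_c$ and

1. $|\Phi|\le R$ and $\int|\hat\Phi|\le W$;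
2. $|\sum_x(\nu_a-\nu_b)(x)\Phi(x)e(\theta x)|\le\eta X$ and $|\sum_x(\nu_c-\nu^*)(x)\Phi(x)e(\theta x)|\le\eta X$ for all $\theta$;
3. $\sum\nu^*\Phi^2\le AX$.

Then there is $f^*$ with $0\le f^*\le\nu^*$ and $\sum f^*\le X$, supported in $\{\Phi>0\}$, such that
$$\int|\hat f|^4\omega(\hat\kappa)\le\|\hat f^*\|_4\|\hat f\|_4^3+(2\epsilon+2\eta DW^d)VX^3,$$
where $d,D$ depend only on $\epsilon,R,A$.

*Proof.* **Step 1 (polynomials for truncations).** We approximate $(t-s)_+$ by polynomials because condition 2 can be used for powers of $\Phi$ only. For $s\ge\epsilon$ the function $(t-s)_+/t^2$, zero for $t<s$, is continuous on $[-R,R]$. By Weierstrass there is a polynomial $q_s$ with $\frac{(t-s)_+}{t^2}\le q_s(t)\le\frac{(t-s)_+}{t^2}+\frac\epsilon A$ there. We fix such $q_s$ for the finitely many $s\in\epsilon\mathbb Z\cap[\epsilon,R+\epsilon]$. Put $Q_s(t)=t^2q_s(t)=\sum_{k=2}^{d+1}c_k^{(s)}t^k$ and $D=\max_s\sum_k|c_k^{(s)}|$; $d$ and $D$ depend only on $\epsilon,R,A$.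 As $|\Phi|\le R$,
$$0\le(\Phi-s)_+\le Q_s(\Phi)\le(\Phi-s)_++\tfrac\epsilon A\Phi^2.$$

**Step 2 (change of majorant).** This bounds $\langle f,\Phi\rangle$ in terms of $\nu^*$. For $k\ge2$, Fourier inversion $\Phi(x)=\int\hat\Phi(\theta)e(-\theta x)d\theta$, applied to $k-1$ factors, gives $\Phi^{k-1}(x)=\int e(\theta x)\,d\rho(\theta)$ with a complex measure $\rho$ of total mass at most $W^{k-1}$. So by condition 2, $|\langle\nu_a-\nu_b,\Phi\cdot\Phi^{k-1}\rangle|\le\eta XW^{k-1}\le\eta XW^d$ for $2\le k\le d+1$, and likewise for $\nu_c-\nu^*$. Therefore $|\langle\nu_a-\nu_b,Q_s(\Phi)\rangle|$ and $|\langle\nu_c-\nu^*,Q_s(\Phi)\rangle|$ are at most $\eta DW^dX$. Since $\Phi\le s+(\Phi-s)_+$, $Q_s(\Phi)\ge0$, $f\le\nu_a$ and $\nu_b\le\nu_c$,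
$$\begin{aligned}\langle f,\Phi\rangle&\le sX+\langle\nu_a,Q_s(\Phi)\rangle\le sX+\langle\nu_c,Q_s(\Phi)\rangle+\eta DW^dX\\&\le sX+\langle\nu^*,Q_s(\Phi)\rangle+2\eta DW^dX\le sX+\langle\nu^*,(\Phi-s)_+\rangle+\epsilon X+2\eta DW^dX,\end{aligned}$$
the last step by condition 3.

**Step 3 (filling).** We choose $f^*$ and $s$ so that $sX+\langle\nu^*,(\Phi-s)_+\rangle\le\epsilon X+\langle f^*,\Phi\rangle$. Let $s_0=\inf\{s\ge0:\sum_{\Phi>s}\nu^*\le X\}$, so $s_0\le R$. As $s\mapsto\sum_{\Phi>s}\nu^*$ is right continuous, $\sum_{\Phi>s_0}\nu^*\le X$.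

If $s_0=0$, put $f^*=\nu^*1_{\Phi>0}$ and $s=\epsilon$. Then $\langle\nu^*,(\Phi-s)_+\rangle\le\langle f^*,\Phi\rangle$, as wanted.

If $s_0>0$, then $\sum_{\Phi>s}\nu^*>X$ for $0\le s<s_0$, hence $\sum_{\Phi\ge s_0}\nu^*\ge X$. So for some $c\in[0,1]$ the function $f^*=\nu^*1_{\Phi>s_0}+c\,\nu^*1_{\Phi=s_0}$ has sum exactly $X$, and $\langle f^*,\Phi\rangle=s_0X+\langle f^*,\Phi-s_0\rangle=s_0X+\langle\nu^*,(\Phi-s_0)_+\rangle$. With $s=\epsilon\lceil s_0/\epsilon\rceil\in[\epsilon,R+\epsilon]$ we have $s_0\le s\le s_0+\epsilon$, and the wanted inequality follows.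

**Step 4 (back to energies).** We have $\langle f,\Phi\rangle\le\langle f^*,\Phi\rangle+(2\epsilon+2\eta DW^d)X$. Multiply by $VX^2$. By Parseval $VX^2\langle f,\Phi\rangle=\int|\hat f|^4\omega(\hat\kappa)$, and $VX^2\langle f^*,\Phi\rangle\le\int|\hat f^*||\hat f|^3\le\|\hat f^*\|_4\|\hat f\|_4^3$ by Hölder. $\square$

To solve the resulting inequality for $E(f)$ we use: if $a,b,h\ge0$, then
$$a\le b^{1/4}a^{3/4}+h\ \Longrightarrow\ a\le b+4h.\tag{7}$$
Indeed, if $a>b$, then $a-b\le4a^{3/4}(a^{1/4}-b^{1/4})=4(a-a^{3/4}b^{1/4})\le4h$.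

## 7. Signed sums of independent samples modulo many primes

Here is the core of the argument. Let $\beta$ be a probability measure on $\mathbb Z$ whose density on reduced classes is at most $H$ times uniform ($H$ will be a power of $K$). We draw independent samples $a_1,\dots,a_j$ from $\beta$ and ask that $x=t+\sum\pm a_i$ behaves on average like a random integer towards $\prod\nu_p$. The primes are treated one at a time, in increasing order, conditionally on the residues at the earlier ones. At a given prime the conditional distribution of a sample can be unfavorable in two ways: it can have atoms, which cost entropy, or it can be correlated with the twist $e(\theta a)$, which is limited by orthogonality of martingale increments.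

**Lemma 7.** Let $\mathcal Q$ be a finite set of primes, $P=\prod_{p\in\mathcal Q}p$, $H\ge1$, and let $\beta$ be a finitely supported probability measure on $\mathbb Z$ giving mass at most $H/\varphi(P)$ to each reduced class mod $P$ and mass $0$ to the others. Let $\tau\in(0,\frac12]$, $\sigma\in(0,1]$, $w\ge e^{4/\tau}$. There is $\mathcal S\subset\mathcal Q\cap(w,\infty)$ with $|\mathcal S|\le\frac{2\log H}{\tau\sigma\log w}$ such that the following holds. Let $\mathcal Q'\subset(\mathcal Q\cap(w,\infty))\setminus\mathcal S$, $\Psi=\prod_{p\in\mathcal Q'}\nu_p$, let $\Theta:\mathbb Z\to[0,\Theta_{\max}]$ depend only on $x$ mod $\prod_{p\in\mathcal Q,\,p\le w}p$, $j\ge2$, $\varsigma_i\in\{\pm1\}$, $t\in\mathbb Z$, $\theta\in\mathbb R$. With $a_1,\dots,a_j$ independent of law $\beta$ and $x=t+\sum\varsigma_ia_i$,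
$$\big|\mathbb E\,\Theta(x)(\Psi(x)-1)e(\theta x)\big|\le C2^j\Theta_{\max}\frac{1+\log H}\tau\big(\sigma^{j-1}+w^{-1+\tau}\big).$$

*Proof.* **Step 1 (conditional distributions).** This fixes notation. Let $p\in\mathcal Q$, $p>w$, $Q_p=\prod_{p'\in\mathcal Q,\,p'<p}p'$. Let $a\sim\beta$ and $r=a$ mod $Q_p$, where only values of positive mass are considered. For $u\in\mathbb Z/p$ put
$$m_r(u)=\Pr(a\equiv u\,(p)\mid r),\quad M_r(u)=\mathbb E(e(\theta a)\mid r,\,a\equiv u\,(p)),\quad M_r=\mathbb E(e(\theta a)\mid r),\quad g_r(u)=m_r(u)M_r(u),$$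
with $M_r(u)=0$ if $m_r(u)=0$. Thus $m_r(0)=0$. Put $\rho=\rho_p=p^{-1+\tau}$. As $\tau\log p\ge4$,
$$\rho(p-1)\ge\tfrac12p^\tau\ge1,\qquad\log(\rho(p-1))-1\ge\tau\log p-\log2-1\ge\tfrac\tau2\log p.\tag{8}$$

**Definition (concentrated residue).** $u$ is *concentrated* for $r$ if $m_r(u)\ge\rho$. Put $q(r)=\sum_{u\text{ conc.}}m_r(u)$ and $q_p=\mathbb E\,q(r)$.

For example, if $m_r$ is uniform on the nonzero classes, then $m_r(u)=\frac1{p-1}<\rho$ (since $\rho(p-1)\ge\frac12e^4>1$), there is no concentrated $u$, and $q(r)=0$; if all samples lie in one class mod $p$, that class is concentrated and $q(r)=1$. These quantities do not depend on $\theta$.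

**Step 2 (entropy bounds the atoms).** Let $D_r=\sum_{u\ne0}m_r(u)\log((p-1)m_r(u))$ (with $0\log0=0$), the relative entropy of $m_r$ with respect to the uniform measure on nonzero classes; it is $0$ for the uniform measure and $\log(p-1)$ for a point mass. Let $d_p=\mathbb ED_r$, defined in the same way for all $p\in\mathcal Q$. With $y=(p-1)m_r(u)$ and $\psi(y)=y\log y-y+1\ge0$,
$$D_r=\frac1{p-1}\sum_{u\ne0}\psi(y)\ge0,$$
since $\frac1{p-1}\sum_{u\ne0}(1-y)=0$. The mass of a class $c$ mod $P$ is the product of the conditional probabilities $m_r(u)$ along the primes of $\mathcal Q$, and $\varphi(P)=\prod(p-1)$. Taking logarithms and averaging (the chain rule),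
$$\sum_{p\in\mathcal Q}d_p=\sum_c\beta(c)\log(\varphi(P)\beta(c))\le\log H.\tag{9}$$
A concentrated $u$ is nonzero and has, by (8), $\frac{\psi(y)}{p-1}\ge m_r(u)(\log y-1)\ge\frac\tau2\log p\;m_r(u)$. Summing, $\frac\tau2\log p\;q(r)\le D_r$; taking expectations and summing over $p$,
$$\sum_{p\in\mathcal Q,\,p>w}q_p\log p\le\tfrac2\tau\log H.\tag{10}$$
For the other residues we need an $\ell^2$ bound. By Taylor's formula at $1$ with $\psi''(y)=\frac1y$, $\psi(y)\ge\frac{(y-1)^2}{2\max(1,y)}$ (for $y=0$ this says $1\ge\frac12$). For non-concentrated $u\ne0$ we have $\max(1,y)\le\rho(p-1)$, so $\psi(y)\ge\frac{(y-1)^2}{2\rho(p-1)}=\frac{(p-1)}{2\rho}\big(m_r(u)-\frac1{p-1}\big)^2$; hence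
$$\sum_{u\ne0\text{ non-conc.}}\Big(m_r(u)-\frac1{p-1}\Big)^2\le2\rho D_r.\tag{11}$$

**Step 3 (a martingale bounds the twist).** Put $\mathrm{Var}_r=\sum_um_r(u)|M_r(u)-M_r|^2$ and $v_p=\mathbb E\,\mathrm{Var}_r$. The conditional expectations of $e(\theta a)$ given the residues of $a$ modulo the primes of $\mathcal Q$ up to a given one form a martingale as that prime increases. Its increment at $p$ is $M_r(u)-M_r$ with $u=a$ mod $p$, of second moment $v_p$. Increments are orthogonal, so $\sum_pv_p\le\mathbb E|e(\theta a)|^2=1$.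

**Step 4 (Fourier coefficients at one prime).** We bound the average over $k$ of the conditional Fourier coefficients
$$G_r(k)=\mathbb E(e(\theta a+ka/p)\mid r)=\sum_ug_r(u)e(ku/p).$$
Split $g_r=g_r^c+g_r^n$ according to concentrated and non-concentrated $u$, and $G_r=G_r^c+G_r^n$. Then $|G_r^c|\le q(r)$ and $|G_r^n|\le1$. By Parseval on $\mathbb Z/p$, and because subtracting a constant other than the mean only increases the sum of squares,
$$\frac1p\sum_{k=1}^{p-1}|G_r^n(k)|^2=\sum_u|g_r^n(u)|^2-\frac1p\Big|\sum_ug_r^n(u)\Big|^2\le\sum_u\Big|g_r^n(u)-\frac{M_r}p\Big|^2.$$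
On the right, each concentrated $u$ contributes at most $p^{-2}$, and there are at most $q(r)/\rho$ of them. For the other $u$, $g_r^n(u)-\frac{M_r}p=m_r(u)(M_r(u)-M_r)+M_r(m_r(u)-\frac1p)$, so the square is at most $2m_r(u)^2|M_r(u)-M_r|^2+2(m_r(u)-\frac1p)^2$. Since $m_r(u)<\rho$, the first parts sum to at most $2\rho\mathrm{Var}_r$. For the second parts: $u=0$ gives $(m_r(0)-\frac1p)^2=\frac1{p^2}$; for $u\ne0$, $(m-\frac1p)^2\le2(m-\frac1{p-1})^2+\frac2{p^2(p-1)^2}$, and these sum to at most $4\rho D_r+\frac2{p^2(p-1)}$ by (11). Altogether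
$$\frac1p\sum_{k=1}^{p-1}|G_r^n(k)|^2\le2\rho\mathrm{Var}_r+2\Big(4\rho D_r+\frac2{p^2(p-1)}+\frac1{p^2}\Big)+\frac{q(r)}{\rho p^2}\le8\rho(\mathrm{Var}_r+D_r)+\frac4{p^2}+\frac{q(r)}{\rho p^2}.$$

**Step 5 (the $j$-th power).** Here $j$ independent samples are used: their Fourier coefficients multiply. Let $\Gamma(k)=\mathbb E|G_r(k)|\le q_p+\Gamma^n(k)$ with $\Gamma^n(k)=\mathbb E|G_r^n(k)|\le1$. As $j\ge2$, $\Gamma^n(k)^j\le\Gamma^n(k)^2\le\mathbb E|G_r^n(k)|^2$. With $\frac1{p-1}\le\frac2p$,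
$$\frac1{p-1}\sum_{k=1}^{p-1}\Gamma(k)^j\le2^{j-1}\Big(q_p^j+\frac1{p-1}\sum_{k=1}^{p-1}\Gamma^n(k)^2\Big)\le2^j(q_p^j+n_p),\quad n_p=8\rho_p(v_p+d_p)+\frac4{p^2}+\frac{q_p}{\rho_pp^2}.\tag{12}$$

**Step 6 (telescoping over the primes).** Let $\mathcal S=\{p\in\mathcal Q:p>w,\ q_p\ge\sigma\}$. By (10), $|\mathcal S|\,\sigma\log w\le\frac2\tau\log H$, the asserted bound, and $\mathcal S$ depends neither on $\theta$ nor on $j$. Write
$$\Psi-1=\sum_{p\in\mathcal Q'}w_ph_p,\qquad w_p=\prod_{p'\in\mathcal Q',\,p'<p}\nu_{p'},\qquad0\le w_p\le C\frac{\log p}{\log w}.$$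
Fix $p\in\mathcal Q'$ and condition on $r_i=a_i$ mod $Q_p$, $1\le i\le j$. These determine $x$ mod $Q_p$, hence $\Theta(x)w_p(x)$. With $G^{(1)}=G$ and $G^{(-1)}=\overline G$,
$$\mathbb E(h_p(x)e(\theta x)\mid r_1,\dots,r_j)=-\frac1{p-1}\sum_{k=1}^{p-1}e(\theta t+kt/p)\prod_iG_{r_i}(k)^{(\varsigma_i)}.$$
As the $r_i$ are independent, $|\mathbb E\,\Theta w_ph_pe(\theta x)|\le C\Theta_{\max}\frac{\log p}{\log w}\cdot\frac1{p-1}\sum_k\Gamma(k)^j$. Now use (12) and sum over $p\in\mathcal Q'$, where $q_p<\sigma$. By (10), $\sum_pq_p^j\log p\le\sigma^{j-1}\frac2\tau\log H$. The function $p^{-1+\tau}\log p$ decreases for $p\ge w\ge e^8$, so with $\sum v_p\le1$ and (9) the first part of $n_p$ gives at most $8w^{-1+\tau}\log w\,(1+\log H)$. Further $\sum_{p>w}\frac{\log p}{p^2}\le\frac Cw$, and $\frac{q_p\log p}{\rho_pp^2}=p^{-1-\tau}q_p\log p$ sums to at most $w^{-1-\tau}\frac2\tau\log H$ by (10). So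
$$\sum_{p\in\mathcal Q'}\log p\,(q_p^j+n_p)\le\sigma^{j-1}\tfrac2\tau\log H+8w^{-1+\tau}\log w\,(1+\log H)+\tfrac Cw+w^{-1-\tau}\tfrac2\tau\log H.$$
Multiplying by $C2^j\Theta_{\max}/\log w$ gives the lemma. $\square$

If $x$ involves more than $j$ independent samples, the bound for $j$ still holds: condition on the extra ones, absorb them into $t$, and average.

## 8. Parameters, the third moment, and the constant $2$

Fix $0<\epsilon\le\frac1{10}$ and put $\delta=\epsilon$. Let $K$ be a large integer, $L=\log K$, $z=K^{50}$, $L_1=L^{1+\delta}$ and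
$$V=\prod_{p\le L_1}\frac p{p-1}=(1+o(1))(1+\delta)e^\gamma\log\log K.$$
Here $o(1)\to0$ as $K\to\infty$ with $\epsilon$ fixed, uniformly in $N\ge N_0(K,\epsilon)$ and $S$; always $N\ge N_0(K,\epsilon)$. $C_\epsilon\ge1$ denotes constants depending only on $\epsilon$, possibly different at each occurrence. Let $f=\log N\cdot1_S\le\nu_{\mathbb P}$ and $X=\sum f=|S|\log N$. Since $\pi^*(N)\log N\sim\frac N2$, we have $X\ge\frac N{3K}$. As $E(f)=(\log N)^4E(S)$ and $\epsilon$ may be taken arbitrarily small, **Theorem 1 follows from**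
$$E(f)\le(\tfrac23+20\epsilon+o(1))VX^3.\tag{13}$$

**Lemma 8.** (i) $\int|\hat f|^3\le CLX^2$. (ii) For $b,c$ independent and uniform on $S$ and all $x\in\mathbb Z$: $|\mathbb E(\nu_{\mathbb P}-\nu_z)(x+c-b)|\le K^{-1}$.

*Proof of (i).* Let $\lambda_0=K^{-20}$. The small values are handled by Lemma 4 and $N\le3KX$:
$$\int_{|\hat f|\le\lambda_0X}|\hat f|^3\le(\lambda_0X)^{1/2}CN^{3/2}\le CK^{-10}(3K)^{3/2}X^2\le X^2.$$
For $\lambda_0\le\lambda\le1$ let $\theta_1,\dots,\theta_r$ be a maximal $\frac1N$-separated subset of $R_\lambda=\{|\hat f|\ge\lambda X\}$, so $|R_\lambda|\le\frac{2r}N$. With unimodular $c_i$ such that $c_i\hat f(\theta_i)=|\hat f(\theta_i)|$ and $G(x)=\sum c_ie(x\theta_i)$, Cauchy–Schwarz gives $(r\lambda X)^2\le(\sum fG)^2\le X\sum\nu_{\mathbb P}|G|^2$. Expanding $|G|^2$ and applying Lemma 3 to each of the $r^2$ terms, we replace $\nu_{\mathbb P}$ by $\nu_z$ with an error $r^2\frac Nz$; then $\sup\nu_z\le C\log z\le CL$ and the large sieve give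
$$(r\lambda X)^2\le X\Big(\sup\nu_z\sum_{x\in I}|G|^2+r^2\tfrac Nz\Big)\le X\Big(CL\cdot2Nr+r^2\tfrac Nz\Big).$$
Since $\lambda^2X\ge K^{-40}\frac N{3K}\ge\frac{2N}z$, the last term is at most half of the left side. So $r\le\frac{CLN}{\lambda^2X}$ and $|R_\lambda|\le\frac{CL}{\lambda^2X}$. Summing over $\lambda=2^i\lambda_0\le1$, $\int_{|\hat f|>\lambda_0X}|\hat f|^3\le\sum_\lambda(2\lambda X)^3\frac{CL}{\lambda^2X}\le CLX^2$.

*Proof of (ii).* By Fourier inversion the expectation equals $X^{-2}\int(\hat\nu_{\mathbb P}-\hat\nu_z)(\theta)|\hat f(\theta)|^2e(-x\theta)\,d\theta$. By Lemma 3 and (i), the part $|\hat f|>\lambda_0X$ is at most $X^{-2}\frac Nz(\lambda_0X)^{-1}\int|\hat f|^3\le CLK^{-30}\frac NX\le K^{-20}$. For the rest, $\|\hat\nu_{\mathbb P}\|_{5/2}\le CN^{3/5}$ by Lemma 4. Since $0\le\nu_z\le CL1_I$, we have $|\hat\nu_z|\le CLN$ and $\int|\hat\nu_z|^2\le CL^2N$, so $\int|\hat\nu_z|^{5/2}\le CL^{5/2}N^{3/2}$ and $\|\hat\nu_z\|_{5/2}\le CLN^{3/5}$. By Hölder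 with exponents $\frac52,\frac53$, and $\frac{10}3=\frac52+\frac56$, the rest is at most
$$X^{-2}\cdot CLN^{3/5}\Big((\lambda_0X)^{5/6}\int|\hat f|^{5/2}\Big)^{3/5}\le CLX^{-2}N^{3/5}(\lambda_0X)^{1/2}N^{9/10}\le CL\lambda_0^{1/2}(3K)^{3/2}\le K^{-5}.\ \square$$

**Lemma 7 for $S$.** Let $\beta=f/X$, the uniform measure on $S$, and $\mathcal Q=\{p\le z\}$. By the prime number theorem in progressions mod $P_z$ (fixed once $K$ is), a reduced class mod $P_z$ contains at most $\frac{2\pi^*(N)}{\varphi(P_z)}$ primes of $I$, and other classes contain none. As $|S|\ge\pi^*(N)/K$, the hypothesis of Lemma 7 holds with $H=2K$, so $\log H\le2L$.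

**What (4) gives.** We can now carry out the attempt of Section 2. Take $w=L^{2+\epsilon}$, $\tau=\frac14$, $\sigma=L^{-1-\epsilon/2}$, $j=2$. Lemma 7 gives $|\mathcal S|\le16L^{2+\epsilon/2}$, so $\prod_{p\in\mathcal S}\frac p{p-1}\le\exp(2|\mathcal S|/w)\le\exp(32L^{-\epsilon/2})=1+o(1)$, and the error is at most $CL(L^{-1-\epsilon/2}+L^{-\frac34(2+\epsilon)})=o(1)$. With Lemma 8(ii),
$$\mathbb Ef(x+c-b)\le\mathbb E\nu_z(x+c-b)+K^{-1}\le(1+o(1))\prod_{p\le w}\tfrac p{p-1}=(2+\epsilon+o(1))e^\gamma\log\log K,$$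
and (4) yields $E(f)\le(2+\epsilon+o(1))e^\gamma\log\log K\cdot X^3$, the quality of (1). The two requirements $L\sigma\to0$ and $L/\sigma\ll w$ are what stops this argument at the exponent $2$. The proof of Theorem 1 does not use this computation, only its variant with $w=L^3$ as a crude bound.

## 9. First pass: removing the primes above a fixed power of $\log K$

We apply Lemma 6 to $f$ with $\omega=1$, so $\hat\Phi=\hat f|\hat f|^2/(VX^2)$. Thus $\Phi\ge0$, and $\Phi$ is $X/V$ times the law of $a+b-c$, where $a,b,c\sim\beta$ are independent. The bound $W$ for $\int|\hat\Phi|$ is about $L$, and Lemma 6 needs $\eta W^d$ small, so $\eta$ must be a large negative power of $L$. This is why only primes above a large power of $L$ can be removed now.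

**Step 1 (a first use of Lemma 7).** The purpose is to bound $\Phi$ and later $\sum\nu^*\Phi^2$. Take $w=L^3$, $\tau=\frac14$, $\sigma=L^{-3/2}$. We get $\mathcal S_1\subset(L^3,z]$ with $|\mathcal S_1|\le16L^{5/2}$. As $\frac p{p-1}\le e^{2/p}$, $c_1:=\prod_{p\in\mathcal S_1}\frac p{p-1}\le e^{32L^{-1/2}}=1+o(1)$. The error for $j=2,3$ and $\Theta=1$ is at most $CL(L^{-3/2}+L^{-9/4})=o(1)$.

**Step 2 (range of $\Phi$).** This gives condition 1. By Lemma 8(ii) and Step 1 with $j=2$, $\theta=0$, $t=x$, for every $x$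
$$\Phi(x)=\tfrac1V\mathbb E_{b,c}f(x+c-b)\le\tfrac1V\big(\mathbb E\,\nu_z(x+c-b)+K^{-1}\big)\le\tfrac1V\Big(c_1\prod_{p\le L^3}\tfrac p{p-1}\;\mathbb E\prod_{\substack{L^3<p\le z\\p\notin\mathcal S_1}}\nu_p(x+c-b)+K^{-1}\Big)\le4,$$
since the last expectation is $1+o(1)$ and $\prod_{p\le L^3}\frac p{p-1}\le(3+o(1))V$ by Mertens. By Lemma 8(i), $\int|\hat\Phi|=\frac1{VX^2}\int|\hat f|^3\le CL$. So condition 1 holds with $R=4$ and $W=C(L+1)$, where $C\geq 1$.

**Step 3 (the majorants).** Let $d=d(\epsilon)\ge1$, $D=D(\epsilon)$ be the constants of Lemma 6 for $\epsilon$, $R=4$, $A=13$. Put $B=2d+4$ and $y=L^{B+3}$. Apply Lemma 7 again with $w=y$, $\tau=\frac14$, $\sigma=L^{-B}$. It gives $\mathcal S_2\subset(y,z]$ with $|\mathcal S_2|\le16L^{B+1}$, so $c_2:=\prod_{p\in\mathcal S_2}\frac p{p-1}\le\exp(32L^{-2})=1+o(1)$. Put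
$$\nu_a=\nu_{\mathbb P},\quad\nu_b=\nu_z,\quad\nu^*=Vc_2\prod_{L_1<p\le y}\nu_p,\quad\nu_c=\nu^*\Psi,\quad\Psi=\prod_{\substack{y<p\le z\\p\notin\mathcal S_2}}\nu_p.$$
Then $f\le\nu_a$; and $\nu_b\le\nu_c$, since in $\nu_z$ the factors with $p\le L_1$ are at most $V$ together and those with $p\in\mathcal S_2$ at most $c_2$.

**Step 4 (condition 2).** The sum $\sum(\nu_a-\nu_b)\Phi\,e(\theta x)$ is a convolution on the Fourier side, so by Lemma 3 it is at most $\frac NzW\le K^{-40}X$ in absolute value. For the second part apply Lemma 7 with $j=3$ and $\Theta=\nu^*\le Vc_2\prod_{L_1<p\le y}\frac p{p-1}\le C\log y$: with $x=a+b-c$ in the expectation,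
$$\Big|\sum_x(\nu_c-\nu^*)\Phi\,e(\theta x)\Big|=\frac XV\big|\mathbb E\,\nu^*(x)(\Psi(x)-1)e(\theta x)\big|\le X\cdot C\log y\cdot L(L^{-2B}+y^{-3/4})\le L^{-B/2}X$$
for large $K$, because $L\,y^{-3/4}=L^{-\frac34B-\frac54}$. So condition 2 holds with $\eta=L^{-B/2}$.

**Step 5 (condition 3).** In $\nu^*$ bound the factors with $p\le L^3$ or $p\in\mathcal S_1$ trivially and use Step 1 with $j=3$ and $\mathcal Q'=\{L^3<p\le y\}\setminus\mathcal S_1$:
$$\sum\nu^*\Phi^2\le4\sum\nu^*\Phi=\tfrac{4X}V\mathbb E\,\nu^*(a+b-c)\le\tfrac{4X}Vc_1c_2\prod_{p\le L^3}\tfrac p{p-1}\,(1+o(1))\le13X.$$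

**Step 6 (the new function).** Lemma 6 yields $f_1$ with $0\le f_1\le\nu^*$, $X_1:=\sum f_1\le X$, supported in $\operatorname{supp}\Phi\subset(0,\frac32N)$, and $E(f)\le E(f_1)^{1/4}E(f)^{3/4}+(2\epsilon+o(1))VX^3$, because $\eta DW^d\le C_\epsilon L^{d-B/2}=C_\epsilon L^{-2}=o(1)$. By (7),
$$E(f)\le E(f_1)+(8\epsilon+o(1))VX^3.\tag{14}$$
Moreover, by Mertens,
$$\sup f_1\le Vc_2\prod_{L_1<p\le y}\tfrac p{p-1}\le C_\epsilon V,\qquad\int|\hat f_1|^2=\sum f_1^2\le C_\epsilon VX_1.\tag{15}$$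

## 10. Second pass: removing the primes above $(\log K)^{1+\delta}$

**Step 1 (the trivial case).** If $X_1\le X/L$, then $E(f_1)\le\sup f_1\cdot X_1^3\le C_\epsilon L^{-3}VX^3=o(VX^3)$, and (13) follows from (14). From now on $X_1>X/L\ge\frac N{3KL}$.

**Step 2 (Lemma 7 for $f_1$).** We check that $f_1$, which is no longer a set of primes, still satisfies the hypothesis with a bounded loss. Let $\beta=f_1/X_1$, $\mathcal Q=\{L_1<p\le y\}$, $P=\prod_{p\in\mathcal Q}p$. As $f_1\le Vc_2\prod_{p\in\mathcal Q}\nu_p$, $\beta$ vanishes on non-reduced classes mod $P$ and gives each reduced class mass at most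
$$\frac1{X_1}Vc_2\frac P{\varphi(P)}\Big(\frac{3N}{2P}+1\Big)\le\frac H{\varphi(P)},\qquad H=\frac{2Vc_2N}{X_1}\le K^2,$$
for $N$ large ($P$ is fixed once $K,\epsilon$ are). So $\log H\le2L$, and $H\ge1$ because the total mass is $1$. Apply Lemma 7 with $w=L_1$, $\tau=\frac\delta4$, $\sigma=L^{-\delta/2}$. Then $|\mathcal S|\le C_\epsilon L^{1+\delta/2}$, so
$$c_3:=\prod_{p\in\mathcal S}\tfrac p{p-1}\le\exp(2|\mathcal S|L^{-1-\delta})=1+o(1).$$
Let $J=\lceil4/\delta\rceil$ and $j=2J+3$. Then $\sigma^{j-1}=L^{-\delta(J+1)}\le L^{-4}$ and $L\cdot L_1^{-1+\tau}=L^{-3\delta/4+\delta^2/4}\le L^{-\delta/2}$, so the error in Lemma 7 with $\Theta=1$ is at most $C_\epsilon L^{-\delta/2}=o(1)$. With $j$ this large, the threshold $L^{1+\delta}$ suffices.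

**Step 3 (the polynomial $\omega$).** To have at least $j$ samples in $\Phi$ we use
$$\omega(t)=1-(1-t^J)^m=\sum_{i=1}^m(-1)^{i+1}\binom mit^{Ji},$$
with $m=m(\epsilon)$ chosen in Step 6. Clearly $\omega([0,1])\subset[0,1]$. Let $\hat\kappa=|\hat f_1|^2/X_1^2$ and $\hat\Phi=\hat f_1|\hat f_1|^2\omega(\hat\kappa)/(VX_1^2)$. As $\hat f_1=X_1\hat\beta$,
$$\Phi=\frac{X_1}V\sum_{i=1}^m(-1)^{i+1}\binom mi\Lambda_i,$$
where $\Lambda_i$ has transform $\hat\beta|\hat\beta|^{2+2Ji}$, so it is the law of a signed sum of $2Ji+3\ge j$ independent variables of law $\beta$.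

**Step 4 (the conditions of Lemma 6).** We apply it with $f_1,X_1$ in place of $f,X$.

1. By (15) and $|\hat f_1|\le X_1$, $|\Phi|\le\int|\hat\Phi|\le\frac1{VX_1^2}X_1\int|\hat f_1|^2\le C_\epsilon=:R=W$.
2. Take $\nu_a=\nu_b=\nu^*$ of Section 9, $\nu_c=Vc_2c_3\prod_{p\in\mathcal Q\setminus\mathcal S}\nu_p$, and in the role of $\nu^*$ the constant $\nu^{**}=Vc_2c_3$. Then $f_1\le\nu_a$, $\nu_b\le\nu_c$, and the first half of condition 2 is trivial. By Lemma 7 applied to each $\Lambda_i$, conditioning on all but $j$ of the variables, $|\sum(\nu_c-\nu^{**})\Phi\,e(\theta x)|\le c_2c_3X_1\,2^mC_\epsilon L^{-\delta/2}=o(X_1)$.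
3. For large $K$, $\nu^{**}\le2V$, so $\sum\nu^{**}\Phi^2=\nu^{**}\int|\hat\Phi|^2\le2V\cdot\frac{X_1^4\cdot C_\epsilon VX_1}{V^2X_1^4}=2C_\epsilon X_1$.

**Step 5 (the bounded function).** Since $R,W,A,m,J$ depend only on $\epsilon$, so do $d,D$, and $\eta DW^d=o(1)$: now a saving of $o(1)$ is enough. Lemma 6 gives a finitely supported $g$ with $0\le g\le Vc_2c_3$, $\sum g\le X_1$ and
$$\int|\hat f_1|^4\omega(\hat\kappa)\le E(g)^{1/4}E(f_1)^{3/4}+(2\epsilon+o(1))VX_1^3.$$

**Step 6 (what $\omega$ discards).** For $t\ge0$, with $s=mt^J$, $te^{-mt^J}=m^{-1/J}s^{1/J}e^{-s}\le m^{-1/J}$, because $s^{1/J}e^{-s}\le\max(1,s)e^{-s}\le1$. Hence $t(1-t^J)^m\le m^{-1/J}$ on $[0,1]$, and by (15)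
$$\int|\hat f_1|^4(1-\omega(\hat\kappa))=X_1^2\int\hat\kappa(1-\hat\kappa^J)^m|\hat f_1|^2\le C_\epsilon m^{-1/J}VX_1^3\le\epsilon VX_1^3$$
for a suitable $m=m(\epsilon)$. Here the $L^2$ bound (15) from the first pass is essential.

**Step 7 (conclusion).** Adding Steps 5 and 6, $E(f_1)\le E(g)^{1/4}E(f_1)^{3/4}+(3\epsilon+o(1))VX_1^3$, and (7) gives $E(f_1)\le E(g)+(12\epsilon+o(1))VX_1^3$. Apply Lemma 5(ii) to $g$ with $V'=Vc_2c_3=(1+o(1))V$ and $X_1$ in place of $X$. The second term there is smaller than the first by the factor $(V'^2/(2X_1^2))^{1/4}$, which is negligible for $N\ge N_0(K,\epsilon)$ as $X_1\ge\frac N{3KL}$. So $E(g)\le(\frac23+o(1))VX_1^3$. Since $X_1\le X$, $E(f_1)\le(\frac23+12\epsilon+o(1))VX^3$, and with (14)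
$$E(f)\le(\tfrac23+20\epsilon+o(1))VX^3.$$
This is (13), and Theorem 1 is proved. $\blacksquare$

## 11. Residue classes attain $2/3$ for every large $K$

*Proof of Proposition 2.* Fact (b) gives the lower bound for the special values $K=\varphi(M)$; we pass to all large integers $K$. Let $\ell$ be the largest prime such that $M=\prod_{p\le\ell}p$ satisfies $\varphi(M)\le K/2$, and let $S$ be the set of primes in $I$ congruent to $1$ mod $M$. By (b), $|S|\sim\pi^*(N)/\varphi(M)$ and $\frac1{\varphi(M)}\ge\frac2K$, so $|S|\ge\pi^*(N)/K$ for large $N$.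

Let $\ell'$ be the next prime. By maximality $\varphi(M)(\ell'-1)>K/2$. Also $\ell'\le2\ell$, and $\ell\ll\log K$ because $\log\varphi(M)\sim\ell$ and $\varphi(M)\le K/2$. Hence $\varphi(M)\ge\frac K{C\log K}$, so $\log\log\varphi(M)\sim\log\log K$ as $K\to\infty$, and $\ell\to\infty$. The lower bound in (3), for this $\ell$ and with $\frac\eta2$ in place of $\eta$, reads
$$E(S)\ge\left(\tfrac23-\tfrac\eta2\right)e^\gamma\frac{|S|^3}{\log N}\log\log\varphi(M)\ge\left(\tfrac23-\eta\right)e^\gamma\frac{|S|^3}{\log N}\log\log K$$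
for $K\ge K_1(\eta)$ and all large $N$. $\square$
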